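\title{Balanceable bipartite graphs in which every edge is a unique chord}

\begin{abstract}
A bipartite graph is balanceable if its edges can be given weights $\pm1$ so that every hole has total weight divisible by $4$. We prove that the ten-vertex graph $R_{10}$ is the only balanceable bipartite graph with at least one edge in which every edge is the unique chord of some cycle and which has no 1-join, no 2-join and no extended star cutset. The decomposition theorem of Conforti, Cornu\'ejols, Kapoor and Vu\v{s}kovi\'c leaves one case, that of a graph with a 6-join. We exclude it by showing that each side of each 6-join contains an edge that is not a unique chord. The proof takes a minimal side of a 6-join, completes it to a smaller induced subgraph that inherits the absence of decompositions, and applies the decomposition theorem a second time.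
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Balanceable graphs and unique chords}

All graphs are finite and simple. A \emph{hole} is a chordless cycle of length at least $4$. A bipartite graph is \emph{balanced} if it has no hole of length congruent to $2$ modulo $4$. In terms of the $0,1$ matrix whose rows and columns are the two color classes, this says that no square submatrix of odd order has exactly two ones in each row and each column: such a submatrix is a disjoint union of holes of total length $2\pmod 4$.

Allowing signs gives a larger class. A \emph{balanced signing} of a bipartite graph $G$ is a map $\sigma\colon E(G)\to\{+1,-1\}$ such that the weight $\sigma(H)=\sum_{e\in E(H)}\sigma(e)$ of every hole $H$ is congruent to $0$ modulo $4$, and $G$ is \emph{balanceable} (signable to be balanced) if it has one. Balanced graphs are balanceable, with all weights $+1$. Induced subgraphs of balanceable graphs are balanceable, because their holes are holes of the whole graph. A single hole of even length is balanceable, since its weight is even and changing one sign changes it by $2$. So every obstruction comes from the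 way several holes overlap.

The simplest overlap is two holes that share one edge and are otherwise disjoint and nonadjacent. An edge $e$ is the \emph{unique chord} of a cycle $\Gamma$ if it joins two nonconsecutive vertices of $\Gamma$ and is the only edge of $G$ that does so; we call $e$ a \emph{UC-edge} of $G$ if it is the unique chord of some cycle. The chord splits $\Gamma$ into two holes $H'$ and $H''$, and in every balanced signing
\[
\sigma(\Gamma)=\sigma(H')+\sigma(H'')-2\sigma(e)\equiv 2 \pmod 4 .
\]
Thus a cycle with a unique chord has the wrong weight and escapes the definition only because of one edge. A balanceable graph with no UC-edge is called \emph{strongly balanceable}. This paper is about the opposite extreme, graphs in which every edge is a UC-edge.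

The basic example is $R_{10}$: a cycle $x_1x_2\cdots x_{10}x_1$ together with the five edges $x_ix_{i+5}$, $1\le i\le5$. It is cubic and bipartite (every edge joins an odd index to an even one), and the rotation $x_i\mapsto x_{i+1}$, with indices modulo $10$, is an automorphism. It is not balanced, since $x_1x_2x_3x_4x_5x_6x_1$ is a hole of length $6$. Every edge of $R_{10}$ is a UC-edge: $x_7x_8$ is the unique chord of the cycle $x_2x_3x_8x_9x_{10}x_5x_6x_7x_2$, the edge $x_1x_6$ is the unique chord of the cycle $x_1x_2x_7x_6x_5x_{10}x_1$, and every edge is a rotation of one of these two.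

\subsection{Decompositions and the problem}

A \emph{biclique} $K_{XY}$ is a complete bipartite graph with nonempty sides $X$ and $Y$. A set $S$ of vertices \emph{disconnects} $G$ if $G\setminus S$ has at least two components. The following three decompositions are meant in the sense of Conforti, Cornu\'ejols and Rao.

\begin{itemize}
\item A \emph{1-join} of $G$ is a partition $(V_1,V_2)$ of $V(G)$ with $|V_1|,|V_2|\ge2$ such that the edges between $V_1$ and $V_2$ are exactly the edges of one biclique $K_{X_1X_2}$ with $X_k\subseteq V_k$.
\item A \emph{2-join} of $G$ is a partition $(V_1,V_2)$ of $V(G)$ such that (i) the edges between $V_1$ and $V_2$ are exactly the edges of two bicliques $K_{X_1X_2}$ and $K_{X_1'X_2'}$ with disjoint vertex sets and $X_k,X_k'\subseteq V_k$; (ii) for $k=1,2$, the graph $G[V_k]$ contains a path from $X_k$ to $X_k'$; (iii) if $|X_k|=|X_k'|=1$, then $G[V_k]$ is not a chordless path. The sets $X_k,X_k'$ are the \emph{classes} in the \emph{side} $V_k$.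
\item An \emph{extended star} is a set $S$ with a partition into three sets $T,Q,R$ such that some vertex $x\in T$, the \emph{center}, is adjacent to every vertex of $Q\cup R$, and such that, if $|T|\ge2$, then $|Q|\ge2$ and every vertex of $T$ is adjacent to every vertex of $Q$. An \emph{extended star cutset} is an extended star that disconnects $G$.
\end{itemize}

Condition (iii) removes trivial 2-joins: without it, cutting a hole into two paths with at least two vertices each would be one. A vertex $x$ together with any set of its neighbors is an extended star (take $T=\{x\}$ and $Q=\emptyset$); we call it a \emph{star}. In particular a cutvertex is an extended star cutset.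

We use without proof the known facts that $R_{10}$ is balanceable and has no 1-join, no 2-join and no extended star cutset. The following conjecture is posed in \cite{DBM}: \emph{$R_{10}$ is the only balanceable bipartite graph in which every edge is the unique chord of a cycle and which has no 1-join, no 2-join and no extended star cutset.} Only graphs with at least one edge are considered, since the condition on edges is vacuous otherwise, and uniqueness is up to isomorphism. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $G$ be a balanceable bipartite graph with at least one edge, in which every edge is a UC-edge and which has no 1-join, no 2-join and no extended star cutset. Then $G$ is isomorphic to $R_{10}$. Conversely, $R_{10}$ has all these properties.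
\end{theorem}

The converse has just been discussed. To see what has to be done for the first statement we need a fourth decomposition. A \emph{6-join} of $G$ is a partition $(H_1,H_2)$ of $V(G)$ with $|H_1|,|H_2|\ge4$, together with disjoint nonempty \emph{classes} $A_1,A_3,A_5\subseteq H_1$ and $A_2,A_4,A_6\subseteq H_2$, such that the edges between $H_1$ and $H_2$ are exactly the pairs in $A_i\times A_{i+1}$, with indices modulo $6$. The sets $H_1,H_2$ are its \emph{sides}. In a bipartite graph $A_1,A_3,A_5$ have one color and $A_2,A_4,A_6$ the other. Our starting point is the main theorem of \cite{CCKV}; 2-joins and extended star cutsets there are as above, and a 6-join in the sense of that paper gives a partition as above.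

\begin{theorem}[Conforti, Cornu\'ejols, Kapoor and Vu\v{s}kovi\'c \cite{CCKV}]\label{thm:D}
A balanceable bipartite graph that is not strongly balanceable is $R_{10}$, or has a 2-join, a 6-join or an extended star cutset.
\end{theorem}

A graph as in Theorem~\ref{thm:main} is not strongly balanceable, so it is $R_{10}$ or it has a 6-join. The conjecture therefore says that a 6-join is incompatible with the other hypotheses. We prove a local form of this: the obstruction appears inside each side.

\begin{theorem}\label{thm:sides}
Let $G\not\cong R_{10}$ be a balanceable bipartite graph with minimum degree at least $3$ and with no 1-join, no 2-join and no extended star cutset. Then either no edge of $G$ is a UC-edge, or $G$ has a 6-join and, for every 6-join of $G$, each of its sides $H$ contains an edge of $G[H]$ that is not a UC-edge of $G$.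
\end{theorem}

Since a 6-join has two sides, it produces two bad edges, and so one exceptional edge can be tolerated.

\begin{corollary}\label{cor:one}
Theorem~\ref{thm:main} remains true if ``every edge is a UC-edge'' is replaced by ``all edges but at most one are UC-edges'', provided $G$ has at least two edges.
\end{corollary}

The proviso is needed: $K_2$ is balanceable, its only edge is not a UC-edge, and it is too small to have any of the three decompositions.

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:one} from Theorem~\ref{thm:sides}]
Let $G$ be as in either statement. Some edge is a UC-edge, so $|V(G)|\ge4$. The graph $G$ is connected: otherwise, for a vertex $x$ of a component that contains an edge, $\{x\}$ is an extended star cutset. No vertex has degree $1$, since its neighbor would be a cutvertex. So every vertex lies on at least two edges, at most one of which is exceptional; hence every vertex is an end of a chord of a cycle and has degree at least $3$. If $G\not\cong R_{10}$, Theorem~\ref{thm:sides} gives a 6-join with an edge that is not a UC-edge inside each of its two sides. These two edges are distinct,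 a contradiction.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:sides}. Section~\ref{sec:tools} collects the tools, in particular a description of all cuts of rank at most $2$ over $\mathrm{GF}(2)$. Section~\ref{sec:block} explains the method and reduces the theorem to four properties of one induced subgraph, which are proved in Sections~\ref{sec:chords} to~\ref{sec:joins}.

\section{Forbidden configurations and cuts of small rank}\label{sec:tools}

\subsection{Notation}

The two color classes of a bipartite graph are called black and white. We write $N(v)$ for the set of neighbors of $v$ in $G$, and $N_B(v)$ for its neighbors in a subgraph $B$. For a set $K$ of vertices, $N(K)$ is the set of vertices outside $K$ with a neighbor in $K$, and $K$ is \emph{connected} if $G[K]$ is. A set $K$ \emph{sees} a set $X$ (or a vertex) disjoint from it if some edge joins them. A vertex $v$ \emph{misses} $K$ if $v\notin K$ and $v$ has no neighbor in $K$, and $v$ is \emph{complete} to $K$ if it is adjacent to every vertex of $K$. For a path $P$ and vertices $u,v$ on it, $P[u,v]$ is the subpath from $u$ to $v$; paths and cycles are written by concatenation,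 as in $wPc$. A shortest path in $K$ from $X$ to $X'$ is chordless, has only its first vertex in $X$ and only its last vertex in $X'$. Sets of vertices are also viewed as vectors over $\mathrm{GF}(2)$, the sum being the symmetric difference.

\begin{lemma}\label{lem:theta}
Let $\Gamma$ be a cycle with unique chord $tf$ in a bipartite graph $G$. Then $t$ and $f$ have different colors and degree $3$ in $G[V(\Gamma)]$, all other vertices of $\Gamma$ have degree $2$ in $G[V(\Gamma)]$, and every cycle of $G[V(\Gamma)]$ contains both $t$ and $f$.
\end{lemma}

\begin{proof}
The graph $G[V(\Gamma)]$ consists of the edge $tf$ and the two arcs of $\Gamma$ from $t$ to $f$. Every cycle in it contains an interior vertex of an arc, hence the whole arc, since interior vertices have degree $2$.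
\end{proof}

\subsection{Two forbidden configurations}

An \emph{odd wheel} consists of a hole $H$ and a vertex $v\notin H$ with an odd number $k\ge3$ of neighbors on $H$. A \emph{$3PC(x,y)$} consists of two nonadjacent vertices $x,y$ of different colors and three paths from $x$ to $y$ any two of which form a hole. To exhibit a $3PC(x,y)$ it suffices to give three chordless paths from $x$ to $y$ whose interiors are pairwise disjoint and pairwise nonadjacent.

\begin{lemma}\label{lem:forb}
A balanceable bipartite graph contains no odd wheel and no $3PC(x,y)$.
\end{lemma}

\begin{proof}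
Let $\sigma$ be a balanced signing. In an odd wheel the $k$ neighbors of $v$ cut $H$ into $k$ paths, each of which forms a hole with $v$. Adding the weights of these $k$ holes counts every edge of $H$ once and every edge at $v$ twice, so
\[
0\equiv \sigma(H)+2\sum_{n\in N(v)\cap H}\sigma(vn)\equiv 2k\equiv 2 \pmod 4,
\]
a contradiction. In a $3PC(x,y)$ let $p_1,p_2,p_3$ be the weights of the paths. Then $2p_1=(p_1+p_2)+(p_1+p_3)-(p_2+p_3)\equiv0\pmod4$, so $p_1$ is even. But the first path joins vertices of different colors, so it has odd length and $p_1$ is odd.
\end{proof}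

Balanceability will be used only through Lemma~\ref{lem:forb} and Theorem~\ref{thm:D}.

\subsection{Domination and cut rank}

\emph{From now on $G$ satisfies the hypotheses of Theorem~\ref{thm:sides}.}

\begin{lemma}\label{lem:dom}
The graph $G$ is connected, and there are no vertices $u\ne v$ with $N(u)\subseteq N(v)$.
\end{lemma}

\begin{proof}
Every component has at least four vertices, so if $G$ were disconnected, any single vertex would be an extended star cutset. Suppose $N(u)\subseteq N(v)$ with $u\neq v$. Then $u$ and $v$ have a common neighbor, so they have the same color, and $u$ is an isolated vertex of $G\setminus S$ for the star $S=\{v\}\cup N(v)$. If $V(G)=S\cup\{u\}$, the vertices of $N(v)$ have no neighbors other than $u$ and $v$, contrary to the degree condition. Otherwise $S$ disconnects $G$.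
\end{proof}

The three kinds of join have a common measure. For $Z\subseteq V(G)$ and $Z'=V(G)\setminus Z$, let $\rho(Z)=\rho_G(Z)$ be the sum of the $\mathrm{GF}(2)$-ranks of two adjacency matrices: black vertices of $Z$ against white vertices of $Z'$, and white vertices of $Z$ against black vertices of $Z'$. Every edge between $Z$ and $Z'$ is an entry of exactly one of them. A $0,1$ matrix has rank $1$ exactly when its ones form one biclique, so a 1-join has $\rho=1$. A 2-join has $\rho=2$: each class is monochromatic, and the two bicliques lie either one in each matrix, or both in one matrix, where they give two rows with disjoint supports. A 6-join has $\rho=2$: all edges lie in one matrix, whose nonzero rows $A_6\cup A_2$, $A_2\cup A_4$, $A_4\cup A_6$ are distinct and sum to zero. The next lemma says that in $G$ the last pattern is the only one left. Its use is that rank is easy to bound from above, while the conditions in the definitions of the joins are not easy to track.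

\begin{lemma}\label{lem:rank}
Let $Z\subseteq V(G)$ and $Z'=V(G)\setminus Z$ satisfy $|Z|,|Z'|\ge3$ and $\rho(Z)\le2$. Then there are disjoint nonempty sets $Z_1,Z_3,Z_5\subseteq Z$ and $Z_2,Z_4,Z_6\subseteq Z'$ such that the edges between $Z$ and $Z'$ are exactly the pairs in $Z_i\times Z_{i+1}$. Consequently:
\begin{itemize}
\item[(a)] if $|Z|,|Z'|\ge4$, then $Z$ is a side of a 6-join;
\item[(b)] if $|Z|=3$, then the vertices of $Z$ have the same color, every vertex of $Z'$ has zero or two neighbors in $Z$, and each of the three pairs in $Z$ is the set of neighbors in $Z$ of some vertex of $Z'$.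
\end{itemize}
\end{lemma}

\begin{proof}
Since $G$ is connected, $\rho(Z)\ge1$, and $\rho(Z)=1$ would give a 1-join. So $\rho(Z)=2$.

First we show that the edges between $Z$ and $Z'$ do not form two bicliques $K_{XX'}$ and $K_{YY'}$ with disjoint vertex sets and $X,Y\subseteq Z$. Suppose they do; we check conditions (ii) and (iii) of a 2-join for $Z$, and the same argument applies to $Z'$. Suppose $G[Z]$ has no path from $X$ to $Y$, and let $Z_X$ be the union of the components of $G[Z]$ that meet $X$. The edges leaving $Z_X$ are those of $K_{XX'}$, and the edges leaving $Z\setminus Z_X$ are those of $K_{YY'}$. One of $Z_X$ and $Z\setminus Z_X$ has at least two vertices, because $|Z|\ge3$, and its complement contains $Z'$; this is a 1-join. So (ii) holds. If $|X|=|Y|=1$ and $G[Z]$ is a chordless path, then a vertex of $Z\setminus(X\cup Y)\neq\emptyset$ has degree at most $2$ in $G$. So (iii) holds, and $G$ has a 2-join, a contradiction.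

This excludes the case in which both matrices have rank $1$. So one matrix has rank $2$ and the other is zero. Let $\alpha,\beta$ be a basis of the row space of the first, with rows indexed by vertices of $Z$. Let $Z_1,Z_3,Z_5$ be the sets of vertices of $Z$ whose rows are $\alpha,\beta,\alpha+\beta$, and let $Z_2,Z_4,Z_6$ be the sets of vertices of $Z'$ at which $(\alpha,\beta)$ takes the values $(1,1),(0,1),(1,0)$. Then the edges between $Z$ and $Z'$ are exactly the pairs in $Z_i\times Z_{i+1}$, and because the rank is $2$, at least two of $Z_1,Z_3,Z_5$ and at least two of $Z_2,Z_4,Z_6$ are nonempty. Suppose one of the six sets is empty. The situation is invariant under rotating the indices (exchanging $Z$ and $Z'$ if the rotation is odd), so let $Z_5=\emptyset$; then $Z_1,Z_3\ne\emptyset$. If $Z_2=\emptyset$, the edges form the disjoint bicliques $K_{Z_1Z_6}$ and $K_{Z_3Z_4}$, which was excluded. So let $x\in Z_2$. The star $\{x\}\cup Z_1\cup Z_3$ contains an end of every edge between $Z$ and $Z'$, and $Z'\setminus\{x\}\neq\emptyset$; since it does not disconnect $G$, we have $Z=Z_1\cup Z_3$. Then $Z$ is monochromatic, hence independent, and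 two of its at least three vertices lie in the same class and have equal neighborhoods, contrary to Lemma~\ref{lem:dom}.

Statement (a) is the definition of a 6-join, and in (b) the sets $Z_1,Z_3,Z_5$ are the three singletons.
\end{proof}

\section{A minimal side and its block}\label{sec:block}

\subsection{The setting}

Assume that $G$ has a UC-edge. Then $G$ is not strongly balanceable, and Theorem~\ref{thm:D} gives a 6-join. Let $H$ be a side of an arbitrary 6-join of $G$. Among the sides of 6-joins of $G$ that are contained in $H$, let $H_1$ be minimal under inclusion; an edge of $G[H_1]$ that is not a UC-edge is also an edge of $G[H]$, so it suffices to find one in $H_1$. Let $H_2=V(G)\setminus H_1$, and let $A_1,A_3,A_5\subseteq H_1$ (black, say) and $A_2,A_4,A_6\subseteq H_2$ (white) be the classes. By Lemma~\ref{lem:rank}(a), minimality takes the following form: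
\begin{equation}\label{eq:min}
\text{if } Z\subsetneq H_1 \text{ and } |Z|\ge4, \text{ then } \rho(Z)\ge3 .
\end{equation}

Indices of classes are read modulo $6$. Put $A=A_1\cup A_3\cup A_5$ and, for even $i$,
\[
D_i=A_{i-1}\cup A_{i+1},\qquad\text{so that } D_2+D_4+D_6=\emptyset .
\]
The set of neighbors in $H_1$ of a vertex of $A_i$ is $D_i$, and $A_{i+3}$ is the class \emph{opposite} to $i$, the one not contained in $D_i$. Fix \emph{markers} $b_i\in A_i$ for $i=2,4,6$. Only vertices of $A$ have neighbors in $H_2$; in particular white vertices of $H_1$ have none. Everything below is invariant under the rotations $i\mapsto i+2$ and the reflections $i\mapsto c-i$ with $c$ even. Each reflection fixes an even index and the opposite odd index; for instance $i\mapsto 4-i$ fixes $2$ and $5$ and exchanges $1$ with $3$ and $4$ with $6$.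

A white vertex of $H_1$ may imitate a marker. For even $i$ let $W_i$ be the set of white vertices of $H_1$ complete to $D_i$, and put
\[
W=W_2\cup W_4\cup W_6,\qquad I=\{i: W_i\ne\emptyset\},\qquad F=H_1\setminus(A\cup W),
\]
and $Y(w)=N(w)\setminus A$ for $w\in W$. The elements of $Y(w)$ are black vertices of $F$. See Figure~\ref{fig:side}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75,cl/.style={circle,draw,minimum size=7mm,inner sep=0pt}]
\node[cl,fill=black!20] (a1) at (0,2) {$A_1$};
\node[cl,fill=black!20] (a3) at (0,0) {$A_3$};
\node[cl,fill=black!20] (a5) at (0,-2) {$A_5$};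
\node[cl] (a2) at (3,2) {$A_2$};
\node[cl] (a6) at (3,0) {$A_6$};
\node[cl] (a4) at (3,-2) {$A_4$};
\node[cl] (w2) at (-3,2) {$W_2$};
\node[cl] (w6) at (-3,0) {$W_6$};
\node[cl] (w4) at (-3,-2) {$W_4$};
\node[draw,minimum width=9mm,minimum height=36mm] at (-6,0) {$F$};
\draw (a2)--(a1) (a2)--(a3) (a4)--(a3) (a4)--(a5) (a6)--(a5) (a6)--(a1);
\draw (w2)--(a1) (w2)--(a3) (w4)--(a3) (w4)--(a5) (w6)--(a5) (w6)--(a1);
\draw[dashed] (w2)--(-5.4,2) (w6)--(-5.4,0) (w4)--(-5.4,-2);
\draw[dotted,thick] (1.5,3.2)--(1.5,-3);
\node at (0.6,3) {$H_1$};
\node at (2.4,3) {$H_2$};
\end{tikzpicture}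
\caption{A side $H_1$ of a 6-join. Shaded sets are black, the other round sets are white, and a solid line joins two sets completely. The set $W_i\subseteq H_1$, possibly empty, has the same neighbors in $A_1\cup A_3\cup A_5$ as $A_i\subseteq H_2$, and each of its vertices also has a neighbor in the rest $F$ of $H_1$ (dashed). Edges between $F$ and $A_1\cup A_3\cup A_5$ and the rest of $H_2$ are not drawn.}\label{fig:side}
\end{figure}

\begin{lemma}\label{lem:basic}
No white vertex of $H_1$ has neighbors in all of $A_1,A_3,A_5$. Hence every vertex of $W_i$ misses $A_{i+3}$ and the sets $W_2,W_4,W_6$ are disjoint. Moreover $Y(w)\neq\emptyset$ for every $w\in W$.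
\end{lemma}

\begin{proof}
A white vertex of $H_1$ with neighbors $a_j\in A_j$ for $j=1,3,5$ has exactly three neighbors on the hole $a_1b_2a_3b_4a_5b_6a_1$, which is an odd wheel. If $w\in W_i$ and $Y(w)=\emptyset$, then $N(w)=D_i\subseteq N(b_i)$, contrary to Lemma~\ref{lem:dom}.
\end{proof}

\begin{example}\label{ex:cube}
Suppose $A_j=\{a_j\}$ for $j=1,3,5$ and $H_1$ has at most one black vertex outside $A$. A white vertex of $H_1$ has at least three neighbors, all black vertices of $H_1$, and at most two of them in $A$. If there is no black vertex outside $A$, there is no white vertex, and $|H_1|=3$ is too small. So there is one, $y$, and every white vertex of $H_1$ lies in $W$ and is adjacent to $y$. Lemma~\ref{lem:dom} gives $|W_i|\le1$, and $y$ has degree at least $3$, so $W_i=\{w_i\}$ for $i=2,4,6$. This is impossible for two reasons. First, $y$ has three neighbors on the hole $a_1w_2a_3w_4a_5w_6a_1$. Second, the edges leaving $Z=\{y,w_2,w_4,w_6\}$ join $w_i$ to $D_i$, so $\rho(Z)=2$, contrary to \eqref{eq:min}. The second reason is the one that generalizes, in Section~\ref{sec:pure}.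
\end{example}

\subsection{The idea, in the case $W=\emptyset$}\label{sub:idea}

We want to apply Theorem~\ref{thm:D} to a smaller graph that contains $H_1$. Seen from $H_1$, the side $H_2$ offers only three kinds of neighbors, so the first candidate is
\[
B_0=G[H_1\cup\{b_2,b_4,b_6\}] .
\]
A cycle whose unique chord lies in $H_1$ can be rerouted through the markers (Lemma~\ref{lem:transfer}), so if the edges of $G[H_1]$ are UC-edges, $B_0$ is not strongly balanceable, and each outcome of Theorem~\ref{thm:D} for $B_0$ has to be refuted. Two of them are quickly handled.

The graph $B_0$ is not $R_{10}$. Since $N_{B_0}(b_i)=D_i$, the degrees of the three markers add up to $2|A|$, and in a cubic graph they would add up to $9$.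

A 2-join or 6-join $(V_1,V_2)$ of $B_0$ gives a cut of rank at most $2$ in $G$. Name the sides so that $V_1$ contains two markers, say $b_2$ and $b_4$, and let $Z=V_2\cap H_1$. Passing from the cut $(V_2,V_1)$ of $B_0$ to the cut $(Z,V(G)\setminus Z)$ of $G$ adds, in the matrix of black vertices of $Z$, one column for each white vertex of $H_2$. This column is zero, or $D_2\cap Z$, the column of $b_2$, or $D_4\cap Z$, the column of $b_4$, or $D_6\cap Z$, their sum. The other matrix gains only zero columns and possibly loses the row of $b_6$. Hence $\rho_G(Z)\le\rho_{B_0}(V_2)=2$, and \eqref{eq:min} forces $|Z|\le3$ as soon as $Z\neq H_1$. Only a finite check remains.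

The trouble is the extended star cutset. If $w\in W_2$, then $N_{B_0}(b_2)=D_2\subseteq N(w)$, and the star $\{w\}\cup N(w)$ separates $b_2$ from $A_5$ in $B_0$. So $B_0$ is the right graph only when $W=\emptyset$. In general we omit the marker $b_i$ when $W_i\neq\emptyset$ and let $W_i$ play its role.

\begin{definition}\label{def:block}
The \emph{block} is $B=G[H_1\cup\{b_i:i\notin I\}]$. For even $i$ let $U_i=W_i$ if $i\in I$ and $U_i=\{b_i\}$ otherwise, and put $Y(b_i)=\emptyset$.
\end{definition}

The sets $U_2,U_4,U_6$ are disjoint nonempty sets of white vertices of $B$. The following facts are read off from the definitions, Lemma~\ref{lem:basic} and the degree condition.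
\begin{itemize}
\item[(B1)] All black vertices of $B$ lie in $H_1$, and $N_B(u)=D_i\cup Y(u)$ for $u\in U_i$.
\item[(B2)] A white vertex of $B$ that is complete to $D_i$ lies in $U_i$. In particular, if $i\notin I$, it is $b_i$.
\item[(B3)] If $v\in H_1\setminus A$, then $N(v)=N_B(v)\subseteq H_1$. No vertex of $B$ is isolated in $B$, since a vertex of $A$ has a neighbor in some $U_i$.
\end{itemize}

The substitution has a price. A rerouted cycle may use an omitted marker, and replacing it by a vertex of $W_i$ creates new chords; Lemma~\ref{lem:replace} deals with this. More seriously, the column of $w\in W_i$ is $(D_i\cup Y(w))\cap Z$ and not $D_i\cap Z$, so the rank computation above breaks down. It is saved by the fact that the sets $Y(u)$ belonging to different indices are disjoint and in fact far apart (Corollary~\ref{cor:nobridge}), which is the subject of Sections~\ref{sec:paths} and~\ref{sec:pure}.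

\begin{proposition}\label{prop:block}
\begin{itemize}
\item[(a)] If every edge of $G[H_1]$ is a UC-edge of $G$, then $B$ has a cycle with a unique chord.
\item[(b)] $B\not\cong R_{10}$.
\item[(c)] $B$ has no extended star cutset.
\item[(d)] $B$ has no 2-join and no 6-join.
\end{itemize}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:sides} from Proposition~\ref{prop:block}]
The block $B$ is an induced subgraph of $G$, hence balanceable. By (b), (c), (d) and Theorem~\ref{thm:D} it is strongly balanceable. By (a), some edge of $G[H_1]\subseteq G[H]$ is not a UC-edge of $G$, and $H$ was an arbitrary side of an arbitrary 6-join.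
\end{proof}

\begin{remark}
Unique chords enter only in part (a). The absence of 1-joins in $G$ is used only in Lemma~\ref{lem:rank}, and the absence of 2-joins only there and in the first application of Theorem~\ref{thm:D}. Minimality \eqref{eq:min} is used twice, at the start of the proof of Proposition~\ref{prop:nopure} and in Section~\ref{sub:small}.
\end{remark}

\section{Unique chords in the block}\label{sec:chords}

This section proves parts (a) and (b) of Proposition~\ref{prop:block}. The first step shortens every excursion of a cycle into $H_2$ to a single marker. The tool is Lemma~\ref{lem:theta}: a short cycle through $H_2$ would have to contain both ends of the chord.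

\begin{lemma}\label{lem:transfer}
If an edge $tf$ of $G[H_1]$ is the unique chord of a cycle of $G$, then it is the unique chord of a cycle of $B_0=G[H_1\cup\{b_2,b_4,b_6\}]$.
\end{lemma}

\begin{proof}
Let $\Gamma$ be the cycle and $n_j=|V(\Gamma)\cap A_j|$ for odd $j$. By Lemma~\ref{lem:theta}, every cycle of $G[V(\Gamma)]$ has two vertices of different colors in $H_1$; call a cycle of $G[V(\Gamma)]$ without this property \emph{illegal}. Vertices of $\Gamma$ in $H_2$ have degree $2$ in $G[V(\Gamma)]$, and the components of $G[V(\Gamma)\cap H_2]$ are subpaths of $\Gamma$, which we call \emph{excursions}. An excursion with one vertex has both its neighbors in $H_1$, so it lies in some $A_i$ and $n_{i-1}+n_{i+1}=2$.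

Suppose an excursion $P$ has at least two vertices. Its ends lie in classes $A_i$ and $A_k$, and each has exactly one neighbor in $V(\Gamma)\cap H_1$. These two neighbors are distinct, since a common neighbor would form an illegal cycle with $P$. Hence $i\neq k$, say $\{i,k\}=\{j-1,j+1\}$ with $j$ odd, and $n_j=0$, $n_{j-2}=n_{j+2}=1$. Let $V(\Gamma)\cap A=\{a,a'\}$. Any other excursion $P'$ also joins $a$ to $a'$: if it has one vertex, that vertex has two neighbors in $V(\Gamma)\cap A$, and otherwise its ends have distinct neighbors there, as just shown. Then $P,P',a,a'$ form an illegal cycle. So $P$ is the only excursion. The marker $b_{j+3}$ is adjacent to $a$ and $a'$ and to no other vertex of $V(\Gamma)\cap H_1$, and replacing $P$ by $b_{j+3}$ gives the required cycle.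

Now suppose every excursion is a single vertex. Two of them in the same class $A_i$ would have the same two neighbors on $\Gamma$ and form an illegal $4$-cycle. So we may replace each one, lying in $A_i$, by $b_i$, which has the same neighbors in $H_1$; the markers are pairwise nonadjacent.
\end{proof}

The second step replaces an omitted marker $b$ by a vertex $e$ of $W$. The vertex $e$ may have many more neighbors on the cycle, and the old chord may be lost, but some cycle with a unique chord survives.

\begin{lemma}\label{lem:replace}
In a balanceable bipartite graph let $\Gamma$ be a cycle with unique chord $wy$. Let $b\in V(\Gamma)\setminus\{w\}$ have the color of $w$, let $d,d'$ be its neighbors on $\Gamma$, and suppose $y\notin\{d,d'\}$. Let $e\notin V(\Gamma)$ be adjacent to $d$ and $d'$. Then the graph induced by $(V(\Gamma)\setminus\{b\})\cup\{e\}$ contains a cycle with a unique chord.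
\end{lemma}

\begin{proof}
The vertex $e$ has the color of $w$, so its neighbors have the color of $y$. Let $P=\Gamma\setminus b$, a path from $d$ to $d'$ whose only chord is $wy$ and which has $w$ and $y$ in its interior. Exchanging $d$ and $d'$ if necessary, let $w$ precede $y$. Let $n_-$ be the last neighbor of $e$ on $P$ before $w$ and $n_+$ the first one strictly after $y$; they exist because of $d$ and $d'$. Put $L=P[n_-,w]$, $M=P[w,y]$, $L'=P[y,n_+]$ and $N_M=N(e)\cap V(M)$. A vertex $n\in N_M\setminus\{y\}$ has the color of $y$, so $M[w,n]$ contains no neighbor of $y$ except $w$.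

If $N_M=\emptyset$, the cycle formed by $e$ and $P[n_-,n_+]$ has unique chord $wy$. If $N_M=\{y\}$, so does the cycle formed by $e$ and $P[n_-,y]$. Otherwise let $n'$ be the first vertex of $N_M\setminus\{y\}$ after $w$.
\begin{itemize}
\item $N_M=\{n'\}$ and $wn'$ is an edge. The cycle that goes from $e$ to $n'$, along $M$ to $y$, to $w$, back along $L$ to $n_-$ and to $e$ has unique chord $wn'$.
\item $N_M=\{n'\}$ and $wn'$ is not an edge. The paths $eM[n',y]$, $eLy$ and the path formed by $e$ and $L'$ are a $3PC(e,y)$: the only edge from $L$ to the interior of $M$ joins $w$ to its successor, which is not in $M[n',y]$. This case does not occur.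
\item $|N_M|\ge2$ and $y\notin N_M$. Let $n''$ be the next vertex of $N_M$ after $n'$. The cycle that goes from $e$ to $n_+$, back along $L'$ to $y$, to $w$, along $M$ to $n''$ and to $e$ has unique chord $en'$.
\item $|N_M|\ge2$ and $y\in N_M$. The cycle that goes from $e$ to $n_+$, back along $L'$ to $y$, to $w$, along $M$ to $n'$ and to $e$ has unique chord $ey$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}(a)]
Suppose first that $I=\emptyset$, so that $B=B_0$. The graph $G[H_1]$ has an edge: otherwise $H_1=A$ by (B3), and since $|H_1|\ge4$, two vertices of one class have equal neighborhoods, contrary to Lemma~\ref{lem:dom}. This edge is a UC-edge, and Lemma~\ref{lem:transfer} applies.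

Now let $I\ne\emptyset$, say $2\in I$. The edge must be chosen so that few markers are needed. Take $w\in W_2$ and $y\in Y(w)$, and let $\Gamma$ be a cycle of $B_0$ with unique chord $wy$, given by Lemma~\ref{lem:transfer}. Every cycle of $G[V(\Gamma)]$ contains $w$ and the black vertex $y\notin A$. Let $n_j=|V(\Gamma)\cap A_j|$.

The marker $b_2$ is not on $\Gamma$, since its two neighbors on $\Gamma$ would lie in $D_2\subseteq N(w)$ and form with $b_2$ and $w$ a $4$-cycle avoiding $y$. The markers $b_4$ and $b_6$ are not both on $\Gamma$. Otherwise $n_3+n_5=n_5+n_1=2$, while $n_1+n_3\le2$ because $w$ has degree $3$ in $G[V(\Gamma)]$ and one of its neighbors is $y$. So $(n_1,n_3,n_5)$ is $(0,0,2)$, giving a $4$-cycle through $b_4,b_6$ and two vertices of $A_5$, or $(1,1,1)$, giving a $6$-cycle $wa_1b_6a_5b_4a_3w$; both avoid $y$.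

So $\Gamma$ contains at most one marker. If it contains none with index in $I$, then $\Gamma$ is a cycle of $B$. Otherwise it contains $b_l$ with $l\in I\cap\{4,6\}$, whose neighbors $d,d'$ on $\Gamma$ lie in $D_l$. Let $e\in W_l$. Then $e$ is adjacent to $d$ and $d'$, and $e\notin V(\Gamma)$, since otherwise $b_lded'b_l$ would be a $4$-cycle avoiding $y$. Lemma~\ref{lem:replace} gives a cycle with a unique chord inside $(V(\Gamma)\setminus\{b_l\})\cup\{e\}\subseteq H_1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}(b)]
The case $I=\emptyset$ was settled in Section~\ref{sub:idea}. Suppose $B\cong R_{10}$, $2\in I$ and $w\in W_2$. Since $w$ has degree $|A_1|+|A_3|+|Y(w)|=3$, each of the three sets is a singleton. The omitted marker $b_2$ is adjacent to exactly two vertices of $B$, those of $D_2$. Rotate $R_{10}$ so that $w=x_2$, with neighbors $x_1,x_3,x_7$. The paths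
\[
x_1x_6x_7x_8x_3,\qquad x_7x_6x_1x_{10}x_9x_4x_3,\qquad x_7x_8x_3x_4x_5x_{10}x_1
\]
are chordless (the neighbors of $x_i$ are $x_{i-1},x_{i+1},x_{i+5}$), avoid $x_2$, and join each pair of neighbors of $x_2$ through the third neighbor. The one whose ends are the two vertices of $D_2$ forms a hole with $b_2$, on which $w$ has exactly three neighbors. This is an odd wheel in $G$.
\end{proof}

\section{Paths inside the side}\label{sec:paths}

Two lemmas drive the rest of the proof. The first produces paths from the absence of extended star cutsets, and the second restricts them by the absence of a $3PC$.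

\begin{lemma}[Escape]\label{lem:escape}
Let $i\in I$, $a\in D_i$, and let $y$ be a black vertex of $F$. Then $G[H_1\setminus(D_i\cup N(a))]$ contains a path from $y$ to $A_{i+3}$ whose only vertex in $A$ is the last one.
\end{lemma}

\begin{proof}
The set $S=D_i\cup N(a)$ is an extended star with center $a$ and parts $T=D_i$, $Q=W_i\cup A_i$, $R=N(a)\setminus Q$; here $|Q|\ge2$ because $i\in I$, and $Q$ is complete to $T$. Let $K$ be the component of $G[H_1\setminus S]$ that contains $y$. If $K$ had no vertex in $A_{i+3}$, it would have none in $A$, hence no neighbor in $H_2$, and $S$ would separate $K$ from $A_{i+3}$, which is black and disjoint from $D_i$, hence disjoint from $S$. Take a path in $K$ from $y$ to its first vertex in $A_{i+3}$.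
\end{proof}

We call such a path an \emph{escape path for $(i,a,y)$}. It avoids $W_l$ whenever $a\in D_l$, and $a$ misses it.

\begin{lemma}[Three paths]\label{lem:three}
Let $w\in W_i$ and let $K\subseteq H_1\setminus(A\cup\{w\})$ be a connected set that sees $w$ and sees $A_{i+3}$. Then there is no pair $a\in A_{i-1}$, $a'\in A_{i+1}$ such that both miss $K$. In particular, if $q\in K$ is such that $K\setminus\{q\}$ does not see $D_i$, then $q$ is complete to $A_{i-1}$ or to $A_{i+1}$.
\end{lemma}

\begin{proof}
Let $c\in A_{i+3}$ have a neighbor in $K$, let $P$ be a shortest path in $K$ from $N(w)$ to $N(c)$, and suppose $a,a'$ miss $K$. The white vertex $w$ and the black vertex $c$ are nonadjacent by Lemma~\ref{lem:basic}. The paths $wPc$, $wab_{i-2}c$ and $wa'b_{i+2}c$ form a $3PC(w,c)$: the markers have no neighbor in $P\subseteq H_1\setminus A$, $a\not\sim b_{i+2}$ and $a'\not\sim b_{i-2}$.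
\end{proof}

Our goal is to show that $W_i$ and $W_j$ cannot be connected through $F$ in a way that is invisible from $A$. A component $C$ of $G[F]$ is \emph{pure} if it does not see $A$; then $N(C)\subseteq W$. For odd $k$, a \emph{$k$-bridge} is a connected set $K\subseteq F$ that sees both $W_{k-1}$ and $W_{k+1}$, does not see $A_{k-2}\cup A_{k+2}$, and is missed by at least one vertex of $A_k$. In Example~\ref{ex:cube}, $\{y\}$ is a pure component and a $k$-bridge for each $k$.

\begin{lemma}\label{lem:pure}
A pure component $C$ sees each of $W_2,W_4,W_6$.
\end{lemma}

\begin{proof}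
Otherwise $N(C)\subseteq W_{k-1}\cup W_{k+1}\subseteq N(a)$ for some odd $k$ and any $a\in A_k$, and the star $\{a\}\cup W_{k-1}\cup W_{k+1}$ separates $C$ from $H_2$.
\end{proof}

\begin{lemma}\label{lem:bridge}
Every bridge is contained in a pure component of $G[F]$.
\end{lemma}

\begin{proof}
Let $K$ be a $3$-bridge missed by $a_3\in A_3$, seeing $w_2\in W_2$ and $w_4\in W_4$. Enlarge $K$ to the component $K^*$ of $G[F\setminus(N(A_1)\cup N(A_5)\cup N(a_3))]$ that contains it; $K^*$ does not see $A_1\cup A_5$ and is missed by $a_3$. We show that $K^*$ is a pure component.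

Let $y\in K$ be adjacent to $w_2$, and let $q$ be the first vertex outside $K^*$ on an escape path for $(2,a_3,y)$. Then $q\notin A_5$, because $K^*$ does not see $A_5$, and $q\notin W_2\cup W_4\subseteq N(a_3)$. So $q\in W_6$ or $q\in F$.

Suppose $q\in F$. By the maximality of $K^*$ and $q\not\sim a_3$, the vertex $q$ is white and has a neighbor in $A_1\cup A_5$. The set $K^*\cup\{q\}$ is missed by $a_3$. If $q$ has a neighbor in $A_5$, Lemma~\ref{lem:three} for $w_2$ shows that every vertex of $A_1$ has a neighbor in $K^*\cup\{q\}$, that is, $q$ is complete to $A_1$. If $q$ has a neighbor in $A_1$, Lemma~\ref{lem:three} for $w_4$ shows in the same way, with $A_5$ in place of $A_1$, that $q$ is complete to $A_5$. Each conclusion triggers the other implication, so $q$ is complete to $D_6$ and $q\in W_6$, a contradiction.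

So $q\in W_6$. Since all of $D_6$ misses $K^*$, Lemma~\ref{lem:three} for $q$ shows that $K^*$ does not see $A_3$. Thus $K^*$ does not see $A$, and it sees $W_2$, $W_4$ and $W_6$. Suppose $z\in F\setminus K^*$ has a neighbor in $K^*$. By maximality $z$ is white and has a neighbor in $A$. Whenever $z$ has a neighbor in $A_m$, Lemma~\ref{lem:three}, applied to $K^*\cup\{z\}$ and a vertex of $W_{m+3}$ seen by $K^*$, shows that $z$ is complete to one of the other two classes. With Lemma~\ref{lem:basic}, $z$ has neighbors in exactly two classes $A_m,A_{m'}$; the statement for $m$ makes $z$ complete to $A_{m'}$, and the statement for $m'$ makes it complete to $A_m$. So $z\in W$, a contradiction. Hence $K^*$ is a component of $G[F]$, and it is pure.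
\end{proof}

\section{There is no pure component}\label{sec:pure}

As in Example~\ref{ex:cube}, the pure components with their neighbors in $W$ look like a smaller side of a 6-join. Minimality therefore forces some of these neighbors to see a component $X$ of $G[F]$ that is not pure. A pure component $C$ supplies paths between $W_2,W_4,W_6$ that $A$ and $X$ do not see; they give new three-path configurations, which force $X$ to see $W_4$ and $W_6$ as well and finally to contain a bridge.

\begin{proposition}\label{prop:nopure}
The graph $G[F]$ has no pure component.
\end{proposition}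

\begin{proof}
Suppose it has one; then $I=\{2,4,6\}$ by Lemma~\ref{lem:pure}. Let $Z$ be the union of all pure components and their neighbors. Then $|Z|\ge4$ and $Z\subseteq H_1\setminus A$. If no vertex of $Z\cap W$ saw a component of $G[F]$ that is not pure, the edges leaving $Z$ would be exactly those joining each vertex of $Z\cap W_i$ to all of $D_i$, and $\rho(Z)\le2$ because $D_2+D_4+D_6=\emptyset$. This contradicts \eqref{eq:min}. So, up to rotation, there are a pure component $C$, a vertex $w_2\in W_2\cap N(C)$, and a component $X$ of $G[F]$ that is not pure and contains a neighbor $y$ of $w_2$.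

Put $W_i^C=W_i\cap N(C)$, which is nonempty for each $i$. For distinct $w,w'\in N(C)$ let $wCw'$ denote a chordless path from $w$ to $w'$ with interior in $C$. The set $C$ sees none of $A$, $X$, $H_2$. One observation is used repeatedly: a vertex with a neighbor in $W$ is black and a vertex with a neighbor in $A$ is white, so two such vertices are distinct.

\medskip\noindent\emph{Claim 1. Let $w_i\in W_i^C$ and let $K\subseteq X$ be a connected set that sees $w_i$ and $A_{i+3}$. Then no $a\in A_{i-1}$ and $w'\in W_{i+2}^C$ both miss $K$, and no $a\in A_{i+1}$ and $w'\in W_{i-2}^C$ both miss $K$.}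

By reflection it suffices to prove the first statement. Let $c\in A_{i+3}$ have a neighbor in $K$ and let $P$ be a shortest path in $K$ from $N(w_i)$ to $N(c)$. The vertex $w'$ is adjacent to $c$ and misses the class $A_{i-1}$ opposite to $i+2$. If $a$ and $w'$ both missed $K$, the paths $w_iPc$, $w_iab_{i-2}c$ and $w_iCw'c$ would form a $3PC(w_i,c)$.

\medskip\noindent\emph{Claim 2. Let $v\in X\cap N(w_2)$. For $a_1\in A_1$ there is a connected set $K\subseteq X$ that contains $v$, is missed by $a_1$ and sees $W_4^C$. For $a_3\in A_3$ there is a connected set $K\subseteq X$ that contains $v$, is missed by $a_3$ and sees $W_6^C$.}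

The reflection fixing $2$ exchanges the two statements. Take an escape path for $(2,a_1,v)$, let $q$ be its first vertex outside $X$ and $K$ the part before $q$. Then $q\notin F$, because $X$ is a component of $G[F]$, and $q\notin W_2\cup W_6\subseteq N(a_1)$, so $q\in A_5\cup W_4$. Suppose $K$ does not see $W_4^C$, and take $w_4\in W_4^C$. As $a_1$ and $w_4$ miss $K$, Claim 1 shows that $K$ does not see $A_5$. So $q\in W_4\setminus N(C)$. Let $c\in A_5$ and let $P$ be a shortest path in $K\cup\{q\}$ from $N(w_2)$ to $q$. The paths $w_2Pc$, $w_2a_1b_6c$ and $w_2Cw_4c$ form a $3PC(w_2,c)$: on $P$ only $q$ is adjacent to $c$, the vertices $a_1$, $b_6$, $w_4$ miss $P$, and $C$ does not see $P$ because $q\notin N(C)$. This is a contradiction.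

\medskip\noindent\emph{Claim 3. Let $w_4\in W_4^C$, $w_6\in W_6^C$, $a_3\in A_3$. There is no path $\Xi$ in $X$ with ends $s,s'$ (possibly equal) such that $s$ is the only neighbor of $w_4$ on $\Xi$, $s'$ is the only neighbor of $w_6$ on $\Xi$, $\Xi$ does not see $A_5$, and either $\Xi$ does not see $A_1$ or $a_3$ misses $\Xi$.}

Suppose there is. If $\Xi$ sees $A_1$, then $a_3$ misses $\Xi$; let $z\in\Xi$ have a neighbor in $A_1$. Then $z\neq s'$, so $\Xi[s,z]$ sees $w_4$ and $A_1$ and is missed by $a_3$ and $w_6$, contrary to Claim 1 with $i=4$. So $\Xi$ does not see $A_1$. If $z\in\Xi$ has a neighbor in $A_3$, then $z\ne s$, so $\Xi[z,s']$ sees $w_6$ and $A_3$ and is missed by $w_4$ and every vertex of $A_1$, contrary to Claim 1 with $i=6$. So $\Xi$ does not see $A$ and is a $5$-bridge. By Lemma~\ref{lem:bridge}, $X$ is pure, a contradiction.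

\medskip
We now build a path from $N(w_2)$ to $W_4^C$ and one to $W_6^C$, and combine them into a path forbidden by Claim 3.

\emph{The path $\Pi$.} Fix $a_1\in A_1$ and apply Claim 2 with $v=y$ to get $K_1$ and $w_4\in W_4^C$ seen by $K_1$. Let $\Pi$ be a shortest path in $K_1$ from $N(w_2)$ to $N(w_4)$, with first vertex $y'$ and last vertex $p$; these are the only neighbors of $w_2$ and of $w_4$ on $\Pi$. The path $\Pi$ does not see $A_5$: if $z\in\Pi$ had a neighbor in $A_5$, then $z\ne p$, and $\Pi[y',z]$ would be missed by $a_1$ and $w_4$, contrary to Claim 1 with $i=2$. It does not see $A_1$: if $z\in\Pi$ had a neighbor in $A_1$, then $z\ne y'$, and $\Pi[z,p]$ would see $w_4$ and $A_1$ and be missed by $w_2$ and all of $A_5$, contrary to Claim 1 with $i=4$.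

\emph{The path $\Lambda$.} Fix $a_3\in A_3$ and apply Claim 2 with $v=y'$ to get $K_2$ and $w_6\in W_6^C$ seen by $K_2$. Let $\Lambda$ be a shortest path in $K_2$ from $y'$ to $N(w_6)$, with last vertex $p'$, the only neighbor of $w_6$ on $\Lambda$. The vertex $a_3$ misses $\Lambda$. The path $\Lambda$ does not see $A_5$: if $z\in\Lambda$ had a neighbor in $A_5$, then $z\neq p'$, and $\Lambda[y',z]$ would be missed by $a_3$ and $w_6$, contrary to Claim 1 with $i=2$.

The vertex $w_4$ misses $\Lambda$, for if $t$ were its last neighbor on $\Lambda$, then $\Lambda[t,p']$ would contradict Claim 3. The vertex $w_6$ misses $\Pi$, for if $t$ were its last neighbor on $\Pi$, then $\Pi[t,p]$ would contradict Claim 3.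

\emph{The combined path.} A path from $p$ to $p'$ in $\Pi\cup\Lambda$ may see both $A_1$ (on $\Lambda$) and $a_3$ (on $\Pi$), so Claim 3 does not apply at once; a parity argument removes the neighbors of $a_3$. Let $g$ be the last vertex of $\Pi$ that lies on $\Lambda$ or has a neighbor on $\Lambda$; it exists because $y'\in\Lambda$. We have $p\notin\Lambda$ because $w_4$ misses $\Lambda$. Hence $g\notin\Lambda$, since otherwise $g\ne p$ and the successor of $g$ on $\Pi$ would also qualify. So $\Pi[g,p]$ is disjoint from $\Lambda$, and $g$ is its only vertex that sees $\Lambda$. In the connected graph $G[V(\Pi[g,p])\cup V(\Lambda)]$ let $\Xi$ be a shortest path from $p$ to $p'$ and $\Xi'$ a shortest path from $y'$ to $p$. Each contains all of $\Pi[g,p]$ and otherwise only vertices of $\Lambda$. Let $k$ be the number of neighbors of $a_3$ on $\Pi[g,p]$.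

The only neighbor of $w_4$ on $\Xi$ is $p$ and the only neighbor of $w_6$ is $p'$, so $w_4\Xi w_6Cw_4$ is a hole. On it $a_3$ has $k+1$ neighbors ($w_4$ but not $w_6$), so $k$ is $0$ or odd. Let $y^*$ be the last neighbor of $w_2$ on $\Xi'$. The only neighbor of $w_2$ on $\Pi$ is $y'\in\Lambda$, so $y^*\in\Lambda$ and $\Xi'[y^*,p]$ contains $\Pi[g,p]$. Then $w_2\Xi'[y^*,p]w_4Cw_2$ is a hole on which $a_3$ has $k+2$ neighbors, so $k$ is even. Hence $k=0$ and $a_3$ misses $\Xi$. As $\Xi$ does not see $A_5$, it contradicts Claim 3.
\end{proof}

\begin{corollary}\label{cor:nobridge}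
There is no bridge. No vertex of $H_1\setminus A$ has neighbors in two of $W_2,W_4,W_6$. Hence $Y(u)\cap Y(u')=\emptyset$ whenever $u\in U_i$, $u'\in U_j$ and $i\neq j$.
\end{corollary}

\begin{proof}
The first statement is Lemma~\ref{lem:bridge} with Proposition~\ref{prop:nopure}. A vertex $y\in H_1\setminus A$ with neighbors in $W_{k-1}$ and $W_{k+1}$ is a black vertex of $F$, so it does not see $A$ and $\{y\}$ is a $k$-bridge.
\end{proof}

\section{The block has no extended star cutset}\label{sec:star}

An extended star cutset $S$ of $B$ need not disconnect $G$, because components of $B\setminus S$ that meet $A$ can be reconnected through $H_2$. The plan is to add two of the classes $A_2,A_4,A_6$ to $S$ when this keeps it an extended star, and to find a common neighbor of two of the sets $W_i$ when it does not.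

\begin{proof}[Proof of Proposition~\ref{prop:block}(c)]
Let $S=T\cup Q\cup R$ be an extended star cutset of $B$ with center $x$. The vertices of $Q\cup R\subseteq N(x)$ have the color opposite to $x$, and $T$ has the color of $x$, being either $\{x\}$ or complete to $Q\ne\emptyset$. So $T$ is the set of vertices of $S$ of the color of $x$, and $x$ is adjacent to all other vertices of $S$.

\medskip\noindent\emph{Step 1: every component $K$ of $B\setminus S$ meets $A$.} Suppose $K\cap A=\emptyset$. If $K$ contains a marker $b_i$, then $D_i\subseteq S$. If $x$ is white, it is complete to $D_i$. If $x$ is black, then $D_i\subseteq T$, so $|T|\ge2$ and any vertex of $Q$ is white and complete to $D_i$. In both cases $S$ contains a white vertex complete to $D_i$, which is $b_i$ by (B2), although $b_i\notin S$. If $K$ contains no marker, then $K\subseteq H_1\setminus A$ and $N(K)\subseteq S$ by (B3). As $|S\cap H_2|\le3<|H_2|$, the extended star $S$ disconnects $G$, a contradiction.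

\medskip\noindent\emph{Step 2: lifting.} Let $j$ be odd and let $K$ be a component of $B\setminus S$ with $K\cap A\subseteq A_j$. We show that $S'=S\cup A_{j-1}\cup A_{j+1}$ disconnects $G$. The set $K'=K\setminus S'$ contains $K\cap A\neq\emptyset$. The marker $b_{j+3}$ is not in $K$, because its neighbors in $B$ lie in $A\setminus A_j$ and $K$ is connected and contains another vertex. So $K'\subseteq H_1$. A neighbor in $H_1$ of a vertex of $K'$ lies in $K'\cup S$, and a neighbor in $H_2$ lies in $A_{j-1}\cup A_{j+1}$; thus $N(K')\subseteq S'$. By Step 1, another component of $B\setminus S$ has a vertex in $A$, which is outside $K'\cup S'$. So $S'$ disconnects $G$ and cannot be an extended star. This gives: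
\begin{itemize}
\item[(L1)] if $x$ is black, then $x\notin A_j$; otherwise add $S'\setminus S\subseteq N(x)$ to $R$;
\item[(L2)] if $x$ is white, then $|Q\cap A_j|\le1$; otherwise use the parts $T\cup A_{j-1}\cup A_{j+1}$, $Q\cap A_j$ and $R\cup(Q\setminus A_j)$.
\end{itemize}

\medskip\noindent\emph{Step 3: cases.} If $U_i\not\subseteq S$, then $D_i\setminus S$ lies in one component of $B\setminus S$. Any two vertices of $A$ lie in a common $D_i$, and at least two components meet $A$, so $U_i\subseteq S$ for at least one $i$.

\emph{Exactly one $U_i$ is contained in $S$, say $U_2$.} Then each of $D_4\setminus S$ and $D_6\setminus S$ lies in one component. These components are different, so $A_5\subseteq S$, and Step 2 applies with $j=3$ and with $j=1$.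

Let $x$ be white. Then $x$ is complete to $A_5$, so $x\notin U_2\subseteq T$, and $|T|,|Q|\ge2$. The vertex $x$ is not a marker: $b_2\in B$ means $U_2=\{b_2\}$, and $b_4$ or $b_6$, if in $B$, is not in $S$. So $x\in H_1$, and by Lemma~\ref{lem:basic} it does not see both $A_1$ and $A_3$; as $Q\subseteq N(x)$, one of $Q\cap A_1$, $Q\cap A_3$ is empty, and the other has at most one vertex by (L2). Let $u\in U_2$. Since $Q\subseteq N_B(u)=A_1\cup A_3\cup Y(u)$, there is $y\in Q\cap Y(u)$, and $u\in W_2$. The set $\{y,x\}$ is connected and sees $u$ and $A_5$, so by Lemma~\ref{lem:three} $x$ is complete to $A_1$ or $A_3$. Then $x\in W_6\cup W_4$, and $y$ contradicts Corollary~\ref{cor:nobridge}.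

Let $x$ be black. Then $A_5\subseteq T$ and $U_2\subseteq N(x)$, so $x\notin A_5$ and $|T|,|Q|\ge2$. By (L1), $x\notin A_1\cup A_3$. So $x\in H_1\setminus A$, and $x\in Y(u)$ for $u\in U_2=W_2$. Let $v\in Q$. It is a white neighbor of $x$, so $v\in H_1$ by (B3), and it is complete to $A_5$, so $v\ne u$. By Lemma~\ref{lem:three} for $u$ and $\{x,v\}$, the vertex $v$ is complete to $A_1$ or $A_3$. Then $v\in W_6\cup W_4$, and $x$ contradicts Corollary~\ref{cor:nobridge}.

\emph{Exactly two are contained in $S$, say $U_2$ and $U_4$.} Then $D_6\setminus S$ lies in one component, so another component $K$ has $K\cap A\subseteq A_3$, and Step 2 applies with $j=3$. For $u_2\in U_2$ and $u_4\in U_4$ we have $N_B(u_2)\cap N_B(u_4)=A_3$ by (B1) and Corollary~\ref{cor:nobridge}. If $x$ is white, then $u_2,u_4\in T$, so $|Q|\ge2$ and $Q\subseteq A_3$, contrary to (L2). If $x$ is black, it is adjacent to $u_2$ and $u_4$, so $x\in A_3$, contrary to (L1).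

\emph{All three are contained in $S$.} Vertices $u_i\in U_i$ for $i=2,4,6$ have no common neighbor in $B$, since $N_B(u_2)\cap N_B(u_4)=A_3$ is disjoint from $N_B(u_6)$. But if $x$ is white, they lie in $T$ and every vertex of $Q\neq\emptyset$ is a common neighbor, and if $x$ is black, $x$ is one.
\end{proof}

\section{The block has no 2-join and no 6-join}\label{sec:joins}

Suppose $(V_1,V_2)$ is a 2-join or a 6-join of $B$. A side of a 2-join contains an edge, by condition (ii), and has at least three vertices, since two vertices would be two singleton classes forming a chordless path. For $\{k,l\}=\{1,2\}$ let $\mathcal L_k$ be the $\mathrm{GF}(2)$-span of the sets $N(u)\cap V_k$, where $u$ ranges over the white vertices of $V_l$. The dimensions of $\mathcal L_1$ and $\mathcal L_2$ are the ranks of the two matrices of the cut, so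
\[
\dim\mathcal L_1+\dim\mathcal L_2=\rho_B(V_1)=2 .
\]
For a set $X$ write $X^k=X\cap V_k$; thus $N^k(u)=D_i^k\cup Y^k(u)$ for $u\in U_i$, and $N^k(u)\in\mathcal L_k$ if $u\in V_l$. The sets $Y^k(u)$ are disjoint from $A$ and, for different indices $i$, from each other.

The rank computation of Section~\ref{sub:idea} needs the columns $D_i^k$ of the vertices of $H_2$ to lie in $\mathcal L_k$. Call an even index $i$ \emph{good on $V_k$} if $D_i^k\in\mathcal L_k$. This holds if $D_i^k=\emptyset$, and if some $u\in U_i\cap V_l$ has $Y^k(u)=\emptyset$, in particular if $b_i\in V_l$. Since $D_2^k+D_4^k+D_6^k=\emptyset$, if two indices are good on $V_k$ then all three are.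

\subsection{All indices are good on one side}

\begin{lemma}\label{lem:good}
All three indices are good on $V_1$, or all three are good on $V_2$.
\end{lemma}

\begin{proof}
Suppose at most one index is good on each side. In each case, failure of goodness yields a vertex of some $Y(u)$; an escape path from it has to cross the cut, the few possible neighborhoods across the cut describe the crossing, and we obtain a bridge or a violation of Lemma~\ref{lem:three}.

\medskip\noindent\textbf{Case I: one of the two spaces is zero,} say $\mathcal L_1=\{\emptyset\}$ and $\dim\mathcal L_2=2$. Every edge between the sides joins a white vertex of $V_1$ to a black vertex of $V_2$. Let $J=\{j\text{ odd}:A_j^1\ne\emptyset\}$. If $J=\emptyset$, all indices are good on $V_1$. If $j\in J$, then $U_{j-1}\cup U_{j+1}\subseteq V_1$.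

\emph{Subcase $|J|\ge2$.} Then $U_2\cup U_4\cup U_6\subseteq V_1$. Pick $u_i\in U_i$ and put $v_i=N^2(u_i)\in\mathcal L_2$. If $A^2=\emptyset$, all indices are good on $V_2$. If at least two of $A_1^2,A_3^2,A_5^2$ are nonempty, the sets $D_2^2,D_4^2,D_6^2$ are nonempty and, since any two add up to the third, distinct. Then $v_2,v_4,v_6$ are the three nonzero elements of $\mathcal L_2$ and sum to zero; so the disjoint sets $Y^2(u_i)$ sum to zero and are empty, and all indices are good on $V_2$.

So exactly one is nonempty, say $A_1^2$. Then $D_4\subseteq V_1$ and $4$ is good on $V_2$, so $2$ and $6$ are not, and $Y^2(u_2),Y^2(u_6)\neq\emptyset$. Thus $u_2\in W_2$, $u_6\in W_6$, and the nonzero elements of $\mathcal L_2$ are $v_2=A_1^2\cup Y^2(u_2)$, $v_6=A_1^2\cup Y^2(u_6)$ and $v_2+v_6=Y^2(u_2)\cup Y^2(u_6)$. Let $d\in A_1^2$, $y_2\in Y^2(u_2)$, $y_6\in Y^2(u_6)$. An escape path for $(2,d,y_2)$ ends in $A_5\subseteq V_1$; its first vertex $v$ in $V_1$ is white and not adjacent to $d$. So $N^2(v)$ is a nonzero element of $\mathcal L_2$ without $d$, namely $v_2+v_6$, and $v$ is adjacent to $y_2$ and $y_6$. Now $v\notin W_2\cup W_6\subseteq N(d)$,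 and $v\notin W_4$ by Corollary~\ref{cor:nobridge} at $y_2$; so $v\in F$. If $v$ sees $A_5$, Lemma~\ref{lem:three} for $u_2$ and $\{y_2,v\}$, missed by $d$, makes $v$ complete to $A_3$. If $v$ sees $A_3$, Lemma~\ref{lem:three} for $u_6$ and $\{y_6,v\}$, missed by $d$, makes $v$ complete to $A_5$. So if $v$ saw $D_4$, it would be complete to $D_4$ and lie in $W_4$. Hence $\{y_2,v,y_6\}$ does not see $A_3\cup A_5$ and is a $1$-bridge missed by $d$, contrary to Corollary~\ref{cor:nobridge}.

\emph{Subcase $|J|=1$,} say $J=\{5\}$. Then $A_1\cup A_3\subseteq V_2$ and $U_4\cup U_6\subseteq V_1$. Pick $u_4\in U_4$ and $u_6\in U_6$. If $Y^2(u_4)=Y^2(u_6)=\emptyset$, then $4$ and $6$ are good on $V_2$; so by the reflection fixing $5$ we may assume that there is $y\in Y^2(u_4)$, and $u_4\in W_4$. The sets $v_4=A_3\cup A_5^2\cup Y^2(u_4)$ and $v_6=A_1\cup A_5^2\cup Y^2(u_6)$ are distinct and nonempty, so they span $\mathcal L_2$. Let $d_3\in A_3$ and $d_5\in A_5^1$. On an escape path for $(4,d_3,y)$, which ends in $A_1$, let $q$ be the first vertex in $A_1\cup V_1$ and $K$ the part before $q$. Then $K\subseteq V_2\setminus A$, and $K\cap W=\emptyset$ because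 $W_2\subseteq N(d_3)$ and $W_4\cup W_6\subseteq V_1$; so $K\subseteq F$. The set $K$ is missed by $d_3$, and by $d_5$ because white vertices of $V_2$ have no neighbor in $V_1$. By Lemma~\ref{lem:three} for $u_4$, $K$ does not see $A_1$. So $q\in V_1$ is white, with a neighbor $z\in K$, and $N^2(q)$ is a nonzero element of $\mathcal L_2$ without $d_3$. Since $d_3\in v_4$ and $d_3\in v_4+v_6$, we get $N^2(q)=v_6$, and $z\notin A$ gives $z\in Y^2(u_6)$ and $u_6\in W_6$. As $d_5$ and all of $A_1$ miss $K$, Lemma~\ref{lem:three} for $u_6$ shows that $K$ does not see $A_3$. So $K$ is a $5$-bridge missed by $d_5$, a contradiction.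

\medskip\noindent\textbf{Case II: $\mathcal L_k=\{\emptyset,L_k\}$ with $L_k\neq\emptyset$ for $k=1,2$.} A white vertex of $V_l$ with a neighbor in $V_k$ has $N^k=L_k$. Consequently, a black vertex of $V_k\setminus L_k$ has no neighbor in $V_l$; and if an escape path for $(i,d,y)$ with $d\in L_k$ passes from $V_k$ to $V_l$, it enters $V_l$ at a black vertex (a white one would be adjacent to $d$), so it leaves $V_k$ at a white vertex complete to $L_l$.

Some index is good on neither side, say $2$, and exchanging the sides if necessary there is $u_2\in U_2\cap V_1$. Since $D_2^2\notin\{\emptyset,L_2\}$ and $D_2^2\subseteq N^2(u_2)\in\mathcal L_2$,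
\[
L_2=A_1^2\cup A_3^2\cup Y^2(u_2),\qquad Y^2(u_2)\ne\emptyset,\qquad u_2\in W_2 .
\]
For $i\in\{4,6\}$ and $u\in U_i\cap V_1$, the set $N^2(u)$ is disjoint from $Y^2(u_2)$, so it is not $L_2$ and is empty. Hence
\begin{equation}\label{eq:push}
\text{for } i\in\{4,6\}:\quad D_i^2\neq\emptyset \text{ implies } U_i\subseteq V_2 .
\end{equation}

\emph{Subcase $A_5^2=\emptyset$.} By the reflection fixing $2$, let $d_1\in A_1^2\subseteq L_2$. By \eqref{eq:push}, $U_6\subseteq V_2$, and for $u_6\in U_6$ we get $L_1=N^1(u_6)=A_1^1\cup A_5\cup Y^1(u_6)$. Let $y\in Y^2(u_2)$, and let $K\subseteq V_2\setminus A$ be the part of an escape path for $(2,d_1,y)$ before its first vertex in $V_1$; the path ends in $A_5\subseteq V_1$. The last vertex of $K$ is complete to $L_1\supseteq A_5$. So $K$ sees $u_2\notin K$ and $A_5$ and is missed by $d_1$. Every vertex of $A_3^1\subseteq V_1\setminus L_1$ misses $K$ too, so Lemma~\ref{lem:three} gives $A_3^1=\emptyset$. Then $A_3\subseteq V_2$, and $U_4\subseteq V_2$ by \eqref{eq:push}. For $u_4\in U_4$ we get $L_1=N^1(u_4)=A_5\cup Y^1(u_4)$, which is disjoint from $A_1$; so $A_1^1=\emptyset$. Thus $D_2^1=\emptyset$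 and $2$ is good on $V_1$, a contradiction.

\emph{Subcase $A_5^2\ne\emptyset$.} By \eqref{eq:push}, $U_4\cup U_6\subseteq V_2$. Pick $u_4\in U_4$, $u_6\in U_6$; the sets $N^1(u_4)=A_3^1\cup A_5^1\cup Y^1(u_4)$ and $N^1(u_6)=A_1^1\cup A_5^1\cup Y^1(u_6)$ lie in $\{\emptyset,L_1\}$. If they were equal, then $A_1^1=A_3^1=\emptyset$ and $2$ would be good on $V_1$. The situation is invariant under the reflection fixing $2$, so let $N^1(u_6)=\emptyset$ and $N^1(u_4)=L_1$. Then $A_1\cup A_5\subseteq V_2$ and $L_1=A_3^1\cup Y^1(u_4)$. Since $D_2^1=A_3^1\notin\{\emptyset,L_1\}$, there are $d_3\in A_3^1\subseteq L_1$ and $y\in Y^1(u_4)$, and $u_4\in W_4$. Let $K\subseteq V_1\setminus A$ be the part of an escape path for $(4,d_3,y)$ before its first vertex in $V_2$; the path ends in $A_1\subseteq V_2$. The last vertex of $K$ is complete to $L_2\supseteq A_1$. So $K$ sees $u_4\notin K$ and $A_1$, and it is missed by $d_3$ and by every vertex of $A_5\subseteq V_2\setminus L_2$. This contradicts Lemma~\ref{lem:three}.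
\end{proof}

\subsection{Reduction to a side with at most four vertices}\label{sub:small}

We name the sides so that all indices are good on $V_2$ and $V_2$ contains at most one marker. If one side contains two markers, call it $V_1$; their indices, hence all indices, are good on $V_2$, and at most one marker is left. Otherwise each side contains at most one marker, and Lemma~\ref{lem:good} provides the naming.

Let $Z=V_2\cap H_1$; it contains all black vertices of $V_2$. A white vertex of $G$ outside $Z$ lies in $V_1\cap H_1$, and then its neighbors in $Z$ form an element of $\mathcal L_2$ by definition, or in $H_2$, and then they form $\emptyset$ or some $D_i^2\in\mathcal L_2$. A white vertex $u$ of $Z$ has all its neighbors in $H_1$, so its neighbors outside $Z$ form $N^1(u)\in\mathcal L_1$. Hence $\rho_G(Z)\le2$. The side $V_1$ contains an edge or at least four vertices, so it does not consist of markers only, and $Z\subsetneq H_1$. By \eqref{eq:min}, $|Z|\le3$.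

If $V_2=Z$, then $|V_2|=3$ and we have a 2-join, but $Z$ is independent by Lemma~\ref{lem:rank}(b). So, after a rotation, $V_2=Z\cup\{b_6\}$ with $|Z|\in\{2,3\}$. Now $6\notin I$, and (B2) reads:
\begin{equation}\label{eq:noW}
\text{no white vertex of } H_1 \text{ is complete to } D_6=A_1\cup A_5 .
\end{equation}
This is where the choice of the block pays off. We also note that if $V_2$ is independent, then the join is a 6-join, and by (B3) every vertex of $V_2$ has a neighbor in $V_1$ and lies in one of the three classes in $V_2$, which have the same color.

\medskip\noindent\textbf{The case $|Z|=3$.} By Lemma~\ref{lem:rank}(b), $Z=\{p,q,r\}$ is monochromatic.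

If $Z$ is white, $V_2$ is independent, and two of its four vertices lie in the same class and have the same neighbors in $B$. If both are in $H_1$, they have the same neighbors in $G$ by (B3), contrary to Lemma~\ref{lem:dom}. If one is $b_6$, the other contradicts \eqref{eq:noW}.

Let $Z$ be black. If $b_6$ had no neighbor in $Z$, then $V_2$ would be independent and contain both colors, which is excluded. Put $n_j=|A_j\cap Z|$. Lemma~\ref{lem:rank}(b), applied to the vertices $b_6,b_2,b_4$ of $G$, gives $n_5+n_1=2$ and $n_1+n_3,\,n_3+n_5\in\{0,2\}$. So $(n_1,n_3,n_5)$ is $(2,0,0)$, $(0,0,2)$ or $(1,1,1)$, and the reflection fixing $6$ exchanges the first two.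

In the case $(2,0,0)$ let $p,q\in A_1$ and $r\notin A$. By Lemma~\ref{lem:rank}(b) there are white vertices outside $Z$ whose neighbors in $Z$ are $\{p,r\}$ and $\{q,r\}$. They are adjacent to $r\in H_1\setminus A$, so they lie in $H_1$, hence in $V_1$, and $\dim\mathcal L_2\ge2$. But $b_6\in V_2$ is adjacent to $A_5\subseteq V_1$, so $\dim\mathcal L_1\ge1$, a contradiction.

In the case $(1,1,1)$ let $p\in A_1$, $q\in A_3$, $r\in A_5$. The only white vertex of $V_2$ is $b_6$, so $U_2\cup U_4\subseteq V_1$, and vertices of $U_2$ and $U_4$ have $N^2=\{p,q\}$ and $\{q,r\}$. Hence $\dim\mathcal L_2=2$ and $\mathcal L_1=\{\emptyset\}$, so $D_6=N_B(b_6)\subseteq V_2$ and $D_6=\{p,r\}$. In a 2-join the nonempty sets $N^2(u)$ with $u\in V_1$ are equal or disjoint, so we have a 6-join. Its classes in $V_2$ are black, as one contains $q$, so they are $\{p\},\{q\},\{r\}$, and some white $v\in V_1$ has $N^2(v)=\{p,r\}$. It is not $b_2$ or $b_4$, which are adjacent to $q$, so $v\in H_1$ contradicts \eqref{eq:noW}.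

\medskip\noindent\textbf{The case $|Z|=2$.} Now $V_2=\{p,q,b_6\}$, and we have a 2-join. Let $S,S'$ be its classes in $V_2$. They are disjoint, nonempty and monochromatic, vertices of one class have the same nonempty set of neighbors in $V_1$, and a vertex of $V_2$ outside $S\cup S'$ has no neighbor in $V_1$. We distinguish where $D_6=N_B(b_6)$ lies.

\emph{$D_6\subseteq V_2$.} Then $D_6=\{p,q\}$ and $b_6\notin S\cup S'$, so the classes are $\{p\}$ and $\{q\}$, and $V_2$ induces the chordless path $pb_6q$, contrary to condition (iii).

\emph{$D_6\subseteq V_1$.} The only possible edge in $V_2$ is $pq$, and by condition (ii) it is an edge joining the two classes; say $p\in S$ is black and $q\in S'$ is white. The white vertex $b_6$ has neighbors in $V_1$, so it lies in $S'$. Then $N^1(q)=N^1(b_6)=D_6$, contrary to \eqref{eq:noW}.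

\emph{$D_6$ meets both sides.} Say $b_6\in S$ and $p\sim b_6$; by the reflection fixing $6$, let $p\in A_1$. Suppose $p\notin S\cup S'$. Then $S=\{b_6\}$, $S'=\{q\}$ and $N_B(p)\subseteq\{b_6,q\}$. Since $U_2\subseteq N_B(p)$ and $b_6\notin U_2$, we get $U_2=\{q\}$, so $q$ is white and adjacent to $p$, and $V_2$ induces the chordless path $b_6pq$, contrary to condition (iii). So $p$ lies in a class, and being black it lies in $S'$.

Let $q$ be white, so that $N(q)=N_B(q)$ by (B3) and $q\notin S'$. Its only possible neighbor in $V_2$ is $p\in D_6$, and $N^1(q)$ is empty or, if $q\in S$, equal to $N^1(b_6)\subseteq D_6$. Since $D_6\subseteq N(b_6)$, we get $N(q)\subseteq N(b_6)$, contrary to Lemma~\ref{lem:dom}.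

Let $q$ be black, so that $q\notin S$ and $U_2\cup U_4\subseteq V_1$. The set $N^1(q)$ is empty or, if $q\in S'$, equal to $N^1(p)$; in both cases $N^1(q)\subseteq N(p)$. If $q\notin A$, then $q\not\sim b_6$, so $N(q)=N^1(q)\subseteq N(p)$ by (B3), contrary to Lemma~\ref{lem:dom}. If $q\in A$, then $q\notin D_4$, because $p$ misses $U_4\subseteq V_1$ and so does $q$; hence $q\in A_1$. Then $p$ and $q$ have the same neighbors $A_6\cup A_2$ in $H_2$, and the neighbors of $q$ in $H_1$ are white, so they lie in $V_1$ and are neighbors of $p$. Again $N(q)\subseteq N(p)$, contrary to Lemma~\ref{lem:dom}.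

\medskip
Every case is contradictory, so $B$ has no 2-join and no 6-join. This proves Proposition~\ref{prop:block}(d) and completes the proof of Theorem~\ref{thm:sides}, hence of Theorem~\ref{thm:main} and Corollary~\ref{cor:one}.

\begin{thebibliography}{9}

\bibitem{CCKV}
M.~Conforti, G.~Cornu\'ejols, A.~Kapoor, K.~Vu\v{s}kovi\'c,
\emph{Balanced $0,\pm1$ matrices I. Decomposition},
J. Combin. Theory Ser. B 81 (2001) 243--274.

\bibitem{DBM}
\emph{Decomposition of Balanced Matrices},
\texttt{http://www.dtic.mil/dtic/tr/fulltext/u2/a247397.pdf}.

\end{thebibliography}
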